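# A Banach space without the compact approximation property whose dual has the metric compact approximation property

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$. Operators are bounded and linear, $\mathcal L(Y,Z)$ is the space of operators from $Y$ to $Z$, and $\mathcal L(Z)=\mathcal L(Z,Z)$. The finite-rank and the compact operators on $Z$ are $\mathcal F(Z)$ and $\mathcal K(Z)$. A subspace of a Banach space carries the inherited norm.

## 1. Compact convergence, approximation properties, traces

**Definition 1.1 (compact convergence).** The topology $\tau_c$ on $\mathcal L(Z)$ is the topology of uniform convergence on compact subsets of $Z$. Basic neighborhoods of $T$ are $\{S:\sup_{z\in K}\|Sz-Tz\|<\epsilon\}$, with $K\subset Z$ compact and $\epsilon>0$.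

We use three facts about it.

**Fact 1.2.** On bounded sets of operators, $\tau_c$ coincides with the strong operator topology. Suppose $\|T_\alpha\|,\|T\|\le M$, $T_\alpha\to T$ pointwise, and $K$ is compact. Cover $K$ by finitely many balls of radius $\epsilon$ with centers $z_j\in K$. Then $\sup_{z\in K}\|T_\alpha z-Tz\|\le 2M\epsilon+\max_j\|T_\alpha z_j-Tz_j\|$.

For example, the coordinate truncations $P_n$ on $\ell_2$ satisfy $P_n\to I$ in $\tau_c$, although $\|P_n-I\|=1$ for all $n$.

**Fact 1.3.** Let $y_r\in Y^*$, $x_r\in Z$ with $\sum_r\|y_r\|\|x_r\|<\infty$, and let $q\in\mathcal L(Z,Y)$. Then $U(S)=\sum_r y_r(qSx_r)$ is a $\tau_c$-continuous functional on $\mathcal L(Z)$. Indeed, drop the terms with $x_r=0$ or $y_r=0$, and choose $\gamma_r\to\infty$, $\gamma_r>0$, with $\sum\gamma_r\|y_r\|\|x_r\|<\infty$. Replace $x_r$ by $x_r/(\gamma_r\|x_r\|)$ and $y_r$ by $\gamma_r\|x_r\|y_r$. The functional is unchanged, and now $x_r\to0$ and $\sum\|y_r\|<\infty$. Hence $|U(S)|\le\|q\|\big(\sum\|y_r\|\big)\sup_r\|Sx_r\|$,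 and $\{x_r\}\cup\{0\}$ is compact.

**Fact 1.4.** A convex set $\mathcal C\subset\mathcal L(Z)$ has the same closure in the weak and in the strong operator topology. For fixed $x_1,\dots,x_N$ the set $\{(Tx_1,\dots,Tx_N):T\in\mathcal C\}\subset Z^N$ is convex, so by Mazur's theorem its weak and norm closures agree.

**Definition 1.5 (approximation properties).** $Z$ has the *approximation property* (AP) if $I_Z$ is in the $\tau_c$-closure of $\mathcal F(Z)$. It has the *compact AP* if $I_Z$ is in the $\tau_c$-closure of $\mathcal K(Z)$. It has the *metric compact AP* if $I_Z$ is in the $\tau_c$-closure of $\{T\in\mathcal K(Z):\|T\|\le1\}$.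

**Example 1.6 (finite rank).** On $c_0$ and $\ell_p$, $1\le p<\infty$, the truncations are finite-rank contractions converging strongly to $I$. So these spaces have the AP and the metric compact AP.

**Example 1.7 (delayed averages).** On $L_p[0,1]$, $1<p<\infty$, $\frac1p+\frac1{p'}=1$, let $0<\varepsilon<\frac12$ and
$$(T_\varepsilon g)(v)=\varepsilon^{-1}\int_\varepsilon^{2\varepsilon}g(v-r)\,dr,\qquad g=0\text{ on }(-\infty,0).$$
By Minkowski's inequality $\|T_\varepsilon\|\le1$. Since $T_\varepsilon g(v)=\varepsilon^{-1}\int_{v-2\varepsilon}^{v-\varepsilon}g$, Hölder's inequality gives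
$$|T_\varepsilon g(v)-T_\varepsilon g(v')|\le\varepsilon^{-1}(2|v-v'|)^{1/p'}\|g\|_p,\qquad |T_\varepsilon g(v)|\le\varepsilon^{-1}\varepsilon^{1/p'}\|g\|_p. \tag{1.1}$$
By Arzelà–Ascoli, $T_\varepsilon$ maps the unit ball to a relatively compact subset of $C[0,1]$, hence of $L_p[0,1]$, so $T_\varepsilon$ is compact. For $\varphi\in C[0,1]$, $T_\varepsilon\varphi(v)\to\varphi(v)$ for each $v>0$ and $|T_\varepsilon\varphi|\le\|\varphi\|_\infty$. So $T_\varepsilon\varphi\to\varphi$ in $L_p$, and by density and boundedness $T_\varepsilon\to I$ strongly. Thus the $T_\varepsilon$ witness the metric compact AP. They have infinite rank: for $0<a<1-2\varepsilon$ the functions $T_\varepsilon1_{[0,a]}$ have supports $[\varepsilon,a+2\varepsilon]$ with different right end points, so they are linearly independent.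

**Definition 1.8 (tensors and trace).** For $y\in Y^*$, $z\in Z$ let $(y\otimes z)(b)=y(b)z$. Then $Y^*\otimes Z$ is identified with the finite-rank operators $Y\to Z$, and two tensors are equal when the operators are equal. For $\beta=\sum_jy_j\otimes z_j\in Y^*\otimes Y$ the trace $\operatorname{tr}\beta=\sum_jy_j(z_j)$ does not depend on the representation, so
$$|\operatorname{tr}\beta|\le\sum_j\|y_j\|\|z_j\|\quad\text{for every representation }\beta=\sum_jy_j\otimes z_j\text{ with }z_j\in Y. \tag{1.2}$$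
We call $\sum_j\|y_j\|\|z_j\|$ the *cost* of a representation. For $\theta=\sum\ell_j\otimes b_j\in L^*\otimes B$ with $B\subset L$, write $\theta|_B=\sum\ell_j|_B\otimes b_j\in B^*\otimes B$.

For example, the identity of $\mathbb K^N$ is $\sum_{j\le N}e_j^*\otimes e_j$, with trace $N$. So no representation of it has cost less than $N$, whatever norm $\mathbb K^N$ carries.

**Definition 1.9 (sums).** For finite-dimensional $F_n$, $c_0(F_n)=(\bigoplus F_n)_{c_0}$ is the space of sequences $x_n\in F_n$ with $\|x_n\|\to0$ and norm $\sup\|x_n\|$. Similarly, $\ell_1(F_n)=(\bigoplus F_n)_{\ell_1}$ has norm $\sum\|x_n\|$. On $Y\oplus_1Z$ the norm is $\|y\|+\|z\|$. We have $c_0(F_n)^*=\ell_1(F_n^*)$ isometrically. For $F_n=\mathbb K$ this is $c_0^*=\ell_1$.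

## 2. Passing from $X^*$ down to $X$

For every Banach space $X$, if $X^*$ has the AP, then $X$ has the AP. The problem, posed in the source "Convex Approximation Properties", is whether compact operators behave in the same way: **if $X^*$ has the compact AP, must $X$ have the compact AP?**

We first see why the finite-rank statement is true. We use Grothendieck's description (Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Prop. 1.e.3): every $\tau_c$-continuous functional on $\mathcal L(X)$ has the form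
$$U(T)=\sum_rx_r^*(Tx_r),\qquad\sum_r\|x_r^*\|\|x_r\|<\infty. \tag{2.1}$$
To such a $U$ we attach $\tilde U(S)=\sum_r(Sx_r^*)(x_r)$ on $\mathcal L(X^*)$. It is $\tau_c$-continuous: view $x_r$ as an element of $X^{**}$ and use Fact 1.3. Moreover $\tilde U(T^*)=U(T)$ for $T\in\mathcal L(X)$, and $\tilde U(I_{X^*})=U(I_X)$.

**The finite-rank case.** Let $X^*$ have the AP and suppose that $X$ does not. By Hahn–Banach there is a $\tau_c$-continuous $U$ vanishing on $\mathcal F(X)$ with $U(I_X)=1$. Write $U$ as in (2.1). For all $x^*\in X^*$ and $x\in X$, $0=U(x^*\otimes x)=\sum_rx^*(x_r)x^*_r(x)$, so $\sum_rx^*(x_r)x_r^*=0$, a norm-convergent series in $X^*$. Apply any $x^{**}\in X^{**}$: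
$$\tilde U(x^{**}\otimes x^*)=\sum_rx^{**}(x_r^*)\,x^*(x_r)=x^{**}\Big(\sum_rx^*(x_r)x_r^*\Big)=0 .$$
So $\tilde U$ vanishes on *all* of $\mathcal F(X^*)$, including operators that are not adjoints. By the AP of $X^*$, $\tilde U(I_{X^*})=0$, which contradicts $U(I_X)=1$.

**The same attempt for compact operators.** Let $U$ vanish on $\mathcal K(X)$. Then $\tilde U$ vanishes on $\{T^*:T\in\mathcal K(X)\}$ and, by the computation just made, on $\mathcal F(X^*)$. Here the argument stops. A compact operator on $X^*$ that is not an adjoint cannot be cut into rank-one pieces, and the rank-one pieces were what let us pass from $x\in X$ to $x^{**}\in X^{**}$. What does survive is the following.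

**Proposition 2.1.** If $I_{X^*}$ lies in the $\tau_c$-closure of $\{T^*:T\in\mathcal K(X)\}$, then $X$ has the compact AP. In particular, a reflexive $X$ has the compact AP if and only if $X^*$ does.

*Proof.* If a $\tau_c$-continuous $U$ vanishes on $\mathcal K(X)$, then $\tilde U$ vanishes on $\{T^*:T\in\mathcal K(X)\}$, hence at $I_{X^*}$, so $U(I_X)=\tilde U(I_{X^*})=0$. By Hahn–Banach, $I_X$ is in the $\tau_c$-closure of $\mathcal K(X)$. If $X$ is reflexive, every operator on $X^*$ is an adjoint $T^*$, and $T$ is compact when $T^*$ is, by Schauder's theorem. So the first part applies to $X$, and likewise to $X^*$. $\square$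

A counterexample $X$ is therefore not reflexive. Moreover $X^*$ fails the AP, for otherwise $X$ would have the AP and with it the compact AP. Finally, the compact operators on $X^*$ that approximate $I_{X^*}$ cannot all be adjoints. Such an $X$ exists.

**Theorem 2.2.** Let $2<p<\infty$. There are a closed subspace $B$ of a separable $L_p(\mu)$, finite-dimensional subspaces $F_n\subset L_p(\mu)$, and a separable Banach space $X$ with a closed subspace isometric to $c_0(F_n)$ and with $X/c_0(F_n)\cong B$ isometrically, such that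

1. $B$ and $B^*$ have the metric compact AP;
2. $X^*=(\bigoplus_nF_n^*)_{\ell_1}\oplus_1B^*$ isometrically, so $X^*$ is separable and has the metric compact AP;
3. $X$ fails the compact AP.

So the answer to the question is no. Sections 3 and 4 treat a general way of building $X$ from $B$ and isolate what $B$ must satisfy. Sections 5–8 build such a $B$.

## 3. Sequences that converge into $B$

**Data.** Let $L$ be a reflexive Banach space, $B\subset L$ a closed subspace, $E_1\subset E_2\subset\cdots$ finite-dimensional subspaces of $B$ with dense union in $B$, and $W_n\subset L$ ($n\ge1$) finite-dimensional subspaces, not necessarily inside $B$. Put $F_n=E_n+W_n$ with the norm of $L$, and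
$$X=\Big\{x=(x_n)_{n\ge1}:x_n\in F_n,\ (x_n)\text{ converges in }L\text{ to an element }q(x)\in B\Big\},\qquad\|x\|=\sup_n\|x_n\|.$$
Let $\pi_n:X\to F_n$ be the coordinate maps and $\iota_n:F_n\to X$ the coordinate embeddings.

The smallest example is $L=B=E_n=\mathbb K$, $W_n=0$. Then $X=c$, the convergent scalar sequences, and $q$ is the limit.

**Proposition 3.1.** $X$ is a separable Banach space, $q$ maps the open unit ball of $X$ onto that of $B$, $\ker q=c_0(F_n)$, and
$$J:(\textstyle\bigoplus F_n^*)_{\ell_1}\oplus_1B^*\to X^*,\qquad J((f_n),y)(x)=\sum_nf_n(x_n)+y(qx)$$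
is a surjective isometry. If $B^*$ has the metric compact AP, then so has $X^*$. Moreover $X^*$ is separable.

*Proof.*

**Step 1: $X$ is complete.** We show that $X$ is closed in $\ell_\infty(F_n)$. Let $x^{(j)}\in X$ and $x^{(j)}\to x$ there. Since $\|q(x^{(j)})-q(x^{(i)})\|\le\|x^{(j)}-x^{(i)}\|$, the limits $q(x^{(j)})$ converge to some $b\in B$. From
$$\|x_n-b\|\le\|x-x^{(j)}\|+\|x^{(j)}_n-q(x^{(j)})\|+\|q(x^{(j)})-b\|$$
we get $x_n\to b$.

**Step 2: the quotient.** Clearly $\|q\|\le1$, and $\ker q$ consists of the null sequences, that is, $c_0(F_n)$. Given $b\in B$ with $\|b\|<1$, choose $b_n\in E_n$ with $b_n\to b$. This is possible because the $E_n$ increase to a dense subspace. For large $m$, $\sup_{n>m}\|b_n\|<1$, and $(0,\dots,0,b_{m+1},b_{m+2},\dots)\in X$ is mapped to $b$. So $X/c_0(F_n)\cong B$ isometrically. $X$ is separable because $c_0(F_n)$ and $B$ are.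

**Step 3: $J$ is onto.** Let $\xi\in X^*$. Its restriction to $c_0(F_n)$ is some $(f_n)\in\ell_1(F_n^*)$. Then $\xi-J((f_n),0)$ vanishes on $\ker q$, hence equals $y\circ q$ with $y\in B^*$ by Step 2.

**Step 4: $J$ is isometric.** The estimate $\|J((f_n),y)\|\le\sum\|f_n\|+\|y\|$ is clear. Given $\epsilon>0$, pick $b$ in the open unit ball of $B$ with $\operatorname{Re}y(b)>\|y\|-\epsilon$, then $b_n\in E_n$ with $b_n\to b$, and then $m$ with $\sum_{n>m}\|f_n\|<\epsilon$ and $\|b_n\|\le1$ for $n>m$. For $n\le m$ pick $x_n\in F_n$ with $\|x_n\|\le1$ and $f_n(x_n)=\|f_n\|$. The sequence $(x_1,\dots,x_m,b_{m+1},b_{m+2},\dots)$ has norm at most $1$ and limit $b$. The real part of $J((f_n),y)$ at it is at least $\sum_{n\le m}\|f_n\|-\epsilon+\|y\|-\epsilon\ge\sum_n\|f_n\|+\|y\|-3\epsilon$.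

**Step 5: the metric compact AP of $X^*$.** The truncations $D_m$ on $\ell_1(F_n^*)$ are finite-rank contractions converging strongly to the identity. If $K$ is a compact contraction on $B^*$, then $D_m\oplus K$ is a compact contraction on the $\ell_1$-sum. Given finitely many vectors, choose $m$ large and $K$ close to $I_{B^*}$ on their $B^*$-components. This gives the identity as a strong limit of compact contractions, and Fact 1.2 applies. Finally, $B$ is separable and reflexive, so $B^*$ is separable, and with it $X^*$. $\square$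

This design produces the non-adjoint compact operators asked for in Section 2. For $0\ne T\in\mathcal K(B)$ the compact operator $0\oplus T^*$ on $X^*$ is not an adjoint. If $0\oplus T^*=R^*$ with $R\in\mathcal L(X)$, then $R^*$ kills each $J((f_n),0)$, so $f(\pi_nRx)=0$ for all $n$, all $f\in F_n^*$ and all $x\in X$. Thus $R=0$ and $T=0$.

## 4. Operators at infinity and what $B$ has to provide

**Step 1: the part of an operator that sees only the limit.** Let $P\in\mathcal L(X,L)$. For $\ell\in L^*$, Proposition 3.1 lets us write $\ell\circ P=J((f_n),\rho(\ell))$ with a unique $\rho(\ell)\in B^*$. Evaluating on $\iota_n$ shows $f_n=\ell P\iota_n$. By uniqueness $\rho$ is linear, and $\|\rho(\ell)\|\le\|\ell P\|\le\|P\|\|\ell\|$. For $b\in B$, $\ell\mapsto\rho(\ell)(b)$ is a bounded functional on $L^*$. As $L$ is reflexive it is evaluation at a vector $P^\infty b\in L$. So there is $P^\infty\in\mathcal L(B,L)$ with $\|P^\infty\|\le\|P\|$, $P\mapsto P^\infty$ is linear, and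
$$\ell(Px)=\sum_n\ell(P\iota_nx_n)+\ell(P^\infty qx),\qquad\sum_n\|\ell P\iota_n\|\le\|\ell P\|. \tag{4.1}$$
If $P(X)$ lies in a closed subspace $F\subset L$, then $P^\infty(B)\subset F$: for $\ell\in F^\perp$ we have $\ell P=0$, so $\rho(\ell)=0$ and $\ell(P^\infty b)=0$ for all $b$.

For example, regard $\pi_n$ and $q$ as operators $X\to L$. Then $\pi_n^\infty=0$ and $q^\infty$ is the inclusion $B\to L$. Yet $\pi_n\to q$ pointwise. So $P\mapsto P^\infty$ respects norm convergence but not pointwise convergence.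

**Step 2: what compactness of $S\in\mathcal L(X)$ says.** Let $S\in\mathcal K(X)$, $Q=qS$, $S_n=\pi_nS$. The maps $\pi_n-q:X\to L$ have norm at most $2$ and tend to $0$ pointwise, hence uniformly on the relatively compact image of the unit ball under $S$. Thus
$$\epsilon_n:=\|S_n-Q\|_{\mathcal L(X,L)}\to0. \tag{4.2}$$
Put $R=Q^\infty$ and $R_n=S_n^\infty$. By Step 1, $R(B)\subset B$, $R_n(B)\subset F_n$, so $R_n$ has finite rank, and $\|R-R_n\|\le\epsilon_n$. By contrast, $S=I_X$ gives $R=I_B$ and $R_n=0$.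

So a compact operator on $X$ gives an operator at infinity $R$ on $B$ that is a norm limit of finite-rank operators into the spaces $F_n$. If $F_n\subset B$, this suggests a $B$ with the compact AP but without the AP. A functional $V(T)=\sum_r\ell_r(Tb_r)$ that vanishes on $\mathcal F(B)$ and has $V(I_B)=1$ then satisfies $V(R)=0$ for every compact $S$.

**Step 3: why $F_n\subset B$ is not good enough.** We need a functional of $S$, not of $R$. Lift the $b_r$ to $x_r\in X$ with $qx_r=b_r$, and put $y_r=\ell_r|_B$. By (4.1),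
$$\sum_ry_r(Rqx_r)=\sum_ry_r(qSx_r)-\sum_n\sum_ry_r(Q\iota_nx_r^n),\qquad x_r^n=\pi_nx_r .$$
To remove the last double sum we want $\sum_ry_r\otimes x_r^n=0$ for each $n$. If $b_r$ is lifted to an eventually constant sequence, the $n$-th coordinate tensor is a partial sum $\beta_n$ of $\sum_ry_r\otimes b_r$, whose trace tends to $V(I_B)=1$. We could subtract $\beta_n$ again by adding terms $-y\otimes\iota_nf$, which are invisible to $q$. But their total cost must be finite. When $F_n\subset B$, (1.2) says that each representation of $\beta_n$ in $B^*\otimes F_n$ costs at least $|\operatorname{tr}\beta_n|\to1$, so the sum over $n$ diverges.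

The way out is to let $F_n$ stick out of $B$. For $f\in W_n\not\subset B$, the number $y(f)$ is not defined for $y\in B^*$, the trace bound is void, and $\beta_n$ may become cheap in $B^*\otimes F_n$. The price is that $R_n$ no longer maps into $B$, so $V(R_n)=0$ is in doubt. We shall correct $V$ to functionals $V_n$ that kill $R_n$, agree with $V$ on operators into $B$, and have norms bounded independently of $n$.

**Proposition 4.1.** In the setting of Section 3, suppose:

* (A) there are finite sums $\Theta_m=\sum_j\ell_{m,j}\otimes b_{m,j}$ ($m\ge1$) with $\ell_{m,j}\in L^*$, $b_{m,j}\in E_m$, such that $\sum_{m,j}\|\ell_{m,j}\|\|b_{m,j}\|<\infty$ and $\sum_m\operatorname{tr}(\Theta_m|_B)=1$;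
* (B) $\beta_n:=\sum_{m\le n}\Theta_m|_B$ can be written as a finite sum $\beta_n=\sum_ry_{n,r}\otimes f_{n,r}$ (as operators $B\to L$) with $y_{n,r}\in B^*$, $f_{n,r}\in F_n$, $\sum_r\|y_{n,r}\|\|f_{n,r}\|\le c_n$ and $\sum_nc_n<\infty$;
* (C) for $V(T)=\sum_{m,j}\ell_{m,j}(Tb_{m,j})$ on $\mathcal L(B,L)$ there are a constant $C$ and linear functionals $V_n$ on $\mathcal L(B,L)$ ($n\ge1$) with $|V_n(T)|\le C\|T\|$; $V_n(T)=V(T)$ if $T(B)\subset B$; and $V_n(T)=0$ if $T$ has finite rank and $T(B)\subset B+W_n$.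

Then $X$ fails the compact AP.

*Proof.*

**Step (i): a functional $U$ on $\mathcal L(X)$.** For $z\in E_m$ let $z^{[m]}=(0,\dots,0,z,z,\dots)\in X$ with first non-zero entry at place $m$. Then $\|z^{[m]}\|=\|z\|$ and $qz^{[m]}=z$. Consider the formal series
$$u=\sum_{m,j}\ell_{m,j}|_B\otimes b_{m,j}^{[m]}-\sum_{n\ge1}\sum_ry_{n,r}\otimes\iota_nf_{n,r},$$
and write it as $u=\sum_ry_r\otimes x_r$ with $y_r\in B^*$, $x_r\in X$. By (A) and (B), $\sum\|y_r\|\|x_r\|<\infty$. By Fact 1.3, $U(S)=\sum_ry_r(qSx_r)$ is $\tau_c$-continuous on $\mathcal L(X)$.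

**Step (ii): $U(I_X)=1$.** Since $q\iota_n=0$, $U(I_X)=\sum_{m,j}\ell_{m,j}(b_{m,j})=\sum_m\operatorname{tr}(\Theta_m|_B)=1$.

**Step (iii): the coordinates of $u$ vanish.** Fix $n$. Only finitely many $x_r$ have $x_r^n\ne0$, because $b^{[m]}$ has non-zero $n$-th entry only if $m\le n$. The operator $\sum_ry_r\otimes x_r^n:B\to F_n$ equals $\sum_{m\le n}\Theta_m|_B-\sum_ry_{n,r}\otimes f_{n,r}=\beta_n-\beta_n=0$. Consequently
$$\sum_ry_r(Ax_r^n)=0\qquad\text{for every }A\in\mathcal L(F_n,B). \tag{4.3}$$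
Indeed, let $(d_s)$ be a basis of $F_n$ with coordinate functionals $d_s^*$. The left side is $\sum_s\big(\sum_rd_s^*(x_r^n)y_r\big)(Ad_s)$. Applying $d_s^*$ to the zero operator gives $\sum_rd_s^*(x_r^n)y_r=0$ in $B^*$.

**Step (iv): $U(S)=V(R)$ for every $S\in\mathcal K(X)$,** with $Q,R,R_n,\epsilon_n$ as in Step 2 above. Extend $y_r$ to a functional on $L$ of the same norm, again written $y_r$. By (4.1) with $P=Q$,
$$U(S)=\sum_ry_r(Qx_r)=\sum_r\sum_ny_r(Q\iota_nx_r^n)+\sum_ry_r(Rqx_r).$$
The double series converges absolutely, as $\sum_n|y_r(Q\iota_nx^n_r)|\le\sum_n\|y_rQ\iota_n\|\|x_r\|\le\|y_r\|\|Q\|\|x_r\|$. So we may sum over $r$ first, and for each $n$ that sum is $0$ by (4.3) with $A=Q\iota_n$. In the remaining sum, $q\iota_n=0$ and $qb_{m,j}^{[m]}=b_{m,j}$. Since $R(B)\subset B$, only restrictions to $B$ matter, and the sum is $\sum_{m,j}\ell_{m,j}(Rb_{m,j})=V(R)$.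

**Step (v): $V(R)=0$.** $R$ maps into $B$, and $R_n$ has finite rank with $R_n(B)\subset F_n\subset B+W_n$. By (C), for every $n$,
$$|U(S)|=|V(R)|=|V_n(R)|=|V_n(R)-V_n(R_n)|\le C\|R-R_n\|\le C\epsilon_n\to0 .$$

So $U$ vanishes on $\mathcal K(X)$, is $\tau_c$-continuous, and $U(I_X)=1$. Hence $I_X$ is not in the $\tau_c$-closure of $\mathcal K(X)$. $\square$

**Remark 4.2.** Conditions (A) and (C) force $B$ to fail the AP. On $\mathcal L(B)$ the functional $V$ is $\tau_c$-continuous by Fact 1.3, $V(T)=V_n(T)=0$ for $T\in\mathcal F(B)$, and $V(I_B)=1$. We also need $B^*$ to have the metric compact AP. So we are looking for a reflexive $B$ that satisfies (A), (B), (C) and still has many compact operators. On the $B$ built below these will be delayed averages as in Example 1.7.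

## 5. Characters and random signs

Let $I=\{0,1\}$, and for $n\ge0$ let $J_n=\{0,1\}^n$, $G_n=\mathbb Z_2^n$, with characters $\chi_k(g)=(-1)^{k\cdot g}$, $k\in J_n$. Then $\sum_{g}\chi_k(g)\chi_{k'}(g)=2^n\delta_{kk'}$ and $\chi_k(g)\chi_k(h)=\chi_k(g+h)$. We identify $J_{n+1}=J_n\times I$, so each $k\in J_n$ has two children $(k,0),(k,1)$. Put
$$\Omega_n=G_n\times I\times\{\pm1\},\qquad\Omega_n^i=G_n\times\{i\}\times\{\pm1\},\qquad\Omega=\bigsqcup_{n\ge0}\Omega_n .$$
So $|\Omega_n|=2^{n+2}$ and $|\Omega_n^i|=2^{n+1}$. Call $(i,c)$ the label of $(g,i,c)$. Given signs $\eta_k^n(i,c)=\pm1$, define functions on $\Omega$, equal to zero where not specified: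

* $s_k^n(g,i,c)=\eta_k^n(i,c)\chi_k(g)$ on $\Omega_n$, for $k\in J_n$, $n\ge0$;
* for $n\ge1$, $l=(k,i)\in J_{n-1}\times I=J_n$: $\ t_l^n(g,i',c)=1_{\{i'=i\}}\,c\,s_k^{n-1}(g,i',c)$ on $\Omega_{n-1}$;
* $e_k^n=s_k^n+t_k^n$ for $n\ge1$, and $e^0=s^0$ (as $J_0$ is a singleton we drop its index).

So $e_k^n$ lives on $\Omega_n$ through $s_k^n$ and on the previous level $\Omega_{n-1}$ through $t_k^n$. Later, a coefficient of $e_k^n$ can be read off on either level.

**The first levels by hand.** Take $\eta^0\equiv1$, and list $\Omega_0$ as $(0,+),(0,-),(1,+),(1,-)$. On $\Omega_0$ we have $s^0=(1,1,1,1)$, $t^1_0=(1,-1,0,0)$, $t_1^1=(0,0,1,-1)$. These are orthogonal. For $\omega=(0,+)$ consider $t^1_0(\omega)e^1_0-s^0(\omega)e^0$. On $\Omega_0$ it is $(1,-1,0,0)-(1,1,1,1)=(0,-2,-1,-1)$, which vanishes at $\omega$ itself. This cancellation will occur on every level.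

**Orthogonality.** We claim
$$2^{-n-2}\sum_{\Omega_n}s_k^ns_l^n=\delta_{kl},\qquad2^{-n}\sum_{\Omega_{n-1}^i}t_k^nt_l^n=\delta_{kl}\ \ (k=(k',i),\,l\in J_n),\qquad\sum_{\Omega_n}s_k^nt_l^{n+1}=0. \tag{5.1}$$
In the first sum, the sum over $g$ gives $2^n\delta_{kl}$ for each of the four labels. In the second, if $l=(l',j)$ with $j\ne i$ all terms vanish. If $l=(l',i)$, then $c^2=1$ and the sum over $g\in G_{n-1}$ gives $2^{n-1}\delta_{k'l'}$ for each of the two values of $c$. In the third, with $l=(l',i)$, the sum is $\sum_cc\,\eta^n_k(i,c)\eta^n_{l'}(i,c)\sum_g\chi_k\chi_{l'}(g)$. This is $0$ if $k\ne l'$, and $2^n\sum_cc=0$ if $k=l'$.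

**Lemma 5.1.** Put $\lambda_n=4\sqrt{n+1}\,2^{n/2}$. The signs can be chosen such that

* (a) for $n\ge0$, $(i,c)\ne(i',c')$, $g,h\in G_n$: $\ \big|\sum_{k\in J_n}s_k^n(g,i,c)\,s_k^n(h,i',c')\big|\le\lambda_n$;
* (b) for $n\ge1$, $i\in I$, $\omega\in\Omega_{n-1}^i$, $\omega'\in\Omega_n$: $\ \big|\sum_{k\in J_{n-1}}t^n_{(k,i)}(\omega)\,s^n_{(k,i)}(\omega')\big|\le\lambda_{n-1}$.

*Proof.* For $n=0$, (a) is about a single term of modulus $1\le4$. Choose $\eta^0$ arbitrarily. Let $n\ge1$ with $\eta^{n-1}$ already chosen, and choose $\eta^n$ uniformly at random. We use Hoeffding's inequality $P(|\sum_{k\le N}\xi_k|>\lambda)\le2e^{-\lambda^2/2N}$ for independent uniform signs $\xi_k$. Multiplying the $\xi_k$ by fixed signs changes nothing.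

The sum in (a) is $\sum_k\eta_k^n(i,c)\eta_k^n(i',c')\chi_k(g+h)$. As the labels differ, the products $\eta_k^n(i,c)\eta_k^n(i',c')$, $k\in J_n$, are independent uniform signs, so $N=2^n$ and $\lambda_n^2/2N=8(n+1)$. The sum depends only on $g+h$ and on the unordered pair of labels, so there are at most $6\cdot2^n$ sums. In (b), $t^n_{(k,i)}(\omega)=\pm1$ is fixed by $\eta^{n-1}$, while the $s^n_{(k,i)}(\omega')$, $k\in J_{n-1}$, are fixed signs times independent uniform ones. So $N=2^{n-1}$ and $\lambda_{n-1}^2/2N=8n$. There are $|\Omega_{n-1}||\Omega_n|=8\cdot4^n$ sums, since $\omega$ determines $i$. The probability that some bound fails is at most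
$$12\cdot2^ne^{-8(n+1)}+16\cdot4^ne^{-8n}\le24e^{-16}+64e^{-8}<1,$$
because both terms decrease in $n$. So a good choice of $\eta^n$ exists. $\square$

The trivial bound for (a) is $2^n$. The lemma says that, apart from points with the same label, everything is of order $2^{n/2}$ up to a factor $\sqrt{n+1}$.

## 6. The weighted space and its compact operators

Fix $p\in(2,\infty)$, $\frac1p+\frac1{p'}=1$, and put
$$\kappa=2^{(p-2)/4}>1,\qquad\sigma=\frac{p+2}{4p}<\frac12,\qquad\text{so }(2\kappa)^{1/p}=2^\sigma .$$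
From now on $C$ denotes constants that depend only on $p$. Let $L$ be the space of functions on $[0,1]\times\Omega$ with
$$\|f\|^p=\int_0^1\sum_nw_n(v)\sum_{\omega\in\Omega_n}|f(v,\omega)|^p\,dv<\infty,\qquad w_n(v)=2^{-n}\kappa^{-nv}.$$
This is a separable $L_p(\mu)$. Write $(\varphi\otimes e)(v,\omega)=\varphi(v)e(\omega)$. Let $B$ be the closed span in $L$ of $\{\varphi\otimes e_k^n:\varphi\in C[0,1],\,n\ge0,\,k\in J_n\}$, and put $h_k^n=1\otimes e_k^n\in B$. Both $L$ and $B$ are reflexive and separable.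

The weights serve two purposes. Since $w_n(v)|\Omega_n|\le4$, functions bounded by $M$ on one level have norm at most $4^{1/p}M$. The factor $\kappa^{-nv}$ rewards shifting a function to larger $v$, and it does so more on higher levels. This makes delayed averages compact on the infinite sum of levels. The cost is that values near $v=1$ are expensive to read: by (7.1) below, evaluation has norm at most $(2\kappa)^{n/p}$. This must be beaten by the $2^{-n/2}$ of Section 5, so we need $1<\kappa$ and $2\kappa<2^{p/2}$. Such a $\kappa$ exists exactly when $p>2$.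

**Lemma 6.1.** $B$ and $B^*$ have the metric compact AP.

*Proof.* For $0<\varepsilon<\frac12$ let $(T_\varepsilon f)(v,\omega)=\varepsilon^{-1}\int_\varepsilon^{2\varepsilon}f(v-r,\omega)\,dr$, with $f(v,\cdot)=0$ for $v<0$. Let $f_n$ be the restriction of $f$ to $[0,1]\times\Omega_n$.

**Step 1: contraction with decay.** The shift by $r\ge\varepsilon$ of $f_n$ has norm$^p$
$$\int_0^{1-r}w_n(v+r)\sum_{\Omega_n}|f(v,\omega)|^p\,dv\le\kappa^{-nr}\|f_n\|^p\le\kappa^{-n\varepsilon}\|f_n\|^p,$$
since $w_n(v+r)=\kappa^{-nr}w_n(v)$. By Minkowski, $\|(T_\varepsilon f)_n\|\le\kappa^{-n\varepsilon/p}\|f_n\|$. So $\|T_\varepsilon\|\le1$, and $T_\varepsilon$ differs from its truncation to $\bigcup_{n\le m}\Omega_n$ by at most $\kappa^{-(m+1)\varepsilon/p}\to0$ in norm.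

**Step 2: compactness.** Each truncation is a finite direct sum, over the points $\omega$ of finitely many levels, of the operator of Example 1.7 on spaces isomorphic to $L_p[0,1]$, because $w_n$ is bounded above and below for fixed $n$. It is compact, by (1.1) and Arzelà–Ascoli. So $T_\varepsilon$ is a norm limit of compact operators.

**Step 3: approximation on $B$.** $T_\varepsilon(\varphi\otimes e)=(T_\varepsilon\varphi)\otimes e$ with $T_\varepsilon\varphi\in C[0,1]$ by (1.1), so $T_\varepsilon B\subset B$. For $\varphi\in C[0,1]$, $T_\varepsilon\varphi\to\varphi$ boundedly and pointwise on $(0,1]$, so $T_\varepsilon(\varphi\otimes e^n_k)\to\varphi\otimes e^n_k$ in $L$. By $\|T_\varepsilon\|\le1$, $T_\varepsilon f\to f$ for all $f\in B$. With Fact 1.2 this is the metric compact AP of $B$.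

**Step 4: the dual.** The operators $(T_\varepsilon|_B)^*$ are compact contractions. As $B$ is reflexive and $((T_\varepsilon|_B)^*y)(b)=y(T_\varepsilon b)\to y(b)$, they converge to $I_{B^*}$ in the weak operator topology. By Fact 1.4, $I_{B^*}$ is in the strong closure of their convex hull, which consists of compact contractions. Apply Fact 1.2. $\square$

## 7. Two readings of one coefficient, and condition (A)

For $\varphi\in L_\infty[0,1]$ and $\omega\in\Omega$ let $\delta_\omega^\varphi(f)=\int_0^1\varphi(v)f(v,\omega)\,dv$ and $\delta_\omega=\delta_\omega^1$. By Hölder, $\int|f(v,\omega)|dv\le w_n(1)^{-1/p}\int|f(v,\omega)|w_n(v)^{1/p}dv$, so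
$$\|\delta_\omega\|_{L^*}\le w_n(1)^{-1/p}=(2\kappa)^{n/p}=2^{\sigma n}\qquad(\omega\in\Omega_n). \tag{7.1}$$

**Step 1: the two readings.** Put
$$a_k^{n,\varphi}=2^{-n-2}\sum_{\omega\in\Omega_n}s_k^n(\omega)\delta_\omega^\varphi\ \ (n\ge0),\qquad b_l^{n,\varphi}=2^{-n}\sum_{\omega\in\Omega^i_{n-1}}t_l^n(\omega)\delta_\omega^\varphi\ \ (n\ge1,\ l=(k,i)\in J_n),$$
and $a_k^n=a_k^{n,1}$, $b_k^n=b_k^{n,1}$. So $a$ reads on $\Omega_n$ and $b$ reads on $\Omega_{n-1}$. We claim that for all $m,l$ and $\psi\in C[0,1]$,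
$$a_k^{n,\varphi}(\psi\otimes e_l^m)=\delta_{nm}\delta_{kl}\int\varphi\psi,\qquad b_k^{n,\varphi}(\psi\otimes e_l^m)=\delta_{nm}\delta_{kl}\int\varphi\psi\ \ (n\ge1). \tag{7.2}$$
The function $e_l^m$ lives on $\Omega_m\cup\Omega_{m-1}$. So for $a$ only $m=n$ and $m=n+1$ matter: for $m=n$ the $s$-part gives $\delta_{kl}$ by the first relation in (5.1), and for $m=n+1$ the $t$-part gives $0$ by the third. For $b$ only $m=n$ and $m=n-1$ matter: for $m=n$ the $t$-part gives $\delta_{kl}$ by the second relation, and for $m=n-1$ the $s$-part gives $0$ by the third. By density,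
$$a_k^{n,\varphi}=b_k^{n,\varphi}\quad\text{on }B\qquad(n\ge1). \tag{7.3}$$
Let $y_k^n=a_k^n|_B$, which equals $b_k^n|_B$ for $n\ge1$, and
$$\beta_n=2^{-n}\sum_{k\in J_n}y_k^n\otimes h_k^n\in B^*\otimes B,\qquad\operatorname{tr}\beta_n=2^{-n}\sum_ky_k^n(h_k^n)=1 .$$

**Step 2: the increments.** Both $\beta_n$ (via $a$) and $\beta_{n+1}$ (via $b$) can be read on $\Omega_n$, so their difference is an average over $\omega\in\Omega_n$. For $n\ge0$ and $\omega\in\Omega_n^i$ put
$$\Phi_\omega=2^{-n}\sum_{k\in J_n}\Big(t^{n+1}_{(k,i)}(\omega)h^{n+1}_{(k,i)}-s_k^n(\omega)h_k^n\Big)\in B,\qquad\theta_n=2^{-n-2}\sum_{\omega\in\Omega_n}\delta_\omega\otimes\Phi_\omega\in L^*\otimes B .$$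
Collecting the coefficient of each $h$, and using $2^{-n-2}\cdot2^{-n}\cdot2^{n+1}=2^{-n-1}$ to produce $b_l^{n+1}=2^{-n-1}\sum_{\Omega_n^i}t_l^{n+1}(\omega)\delta_\omega$,
$$\theta_n=2^{-n-1}\sum_{l\in J_{n+1}}b_l^{n+1}\otimes h_l^{n+1}-2^{-n}\sum_{k\in J_n}a_k^n\otimes h_k^n,\qquad\text{so }\ \theta_n|_B=\beta_{n+1}-\beta_n. \tag{7.4}$$

**Lemma 7.1.** $\|\Phi_\omega\|\le C\sqrt{n+1}\,2^{-n/2}$ for $\omega\in\Omega_n$. Hence $\sum_n2^{-n-2}\sum_{\omega\in\Omega_n}\|\delta_\omega\|\|\Phi_\omega\|<\infty$.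

*Proof.* Let $\omega=(g,i,c)$ and $\Phi_\omega=1\otimes\psi_\omega$. The function $\psi_\omega$ lives on three levels.

* On $\Omega_{n+1}$ only the $s$-parts of the $e^{n+1}_{(k,i)}$ contribute: $|\psi_\omega(\omega')|=2^{-n}\big|\sum_{k}t^{n+1}_{(k,i)}(\omega)s^{n+1}_{(k,i)}(\omega')\big|\le2^{-n}\lambda_n$ by Lemma 5.1(b).
* At $\omega'=(h,i',c')\in\Omega_n$ we have $t^{n+1}_{(k,i)}(\omega)=c\,s_k^n(\omega)$ and $t^{n+1}_{(k,i)}(\omega')=1_{\{i=i'\}}c's_k^n(\omega')$. So $\psi_\omega(\omega')=2^{-n}(1_{\{i=i'\}}cc'-1)\sum_ks_k^n(\omega)s_k^n(\omega')$. For equal labels the bracket is $0$. For different labels it is at most $2$ in modulus, and $|\psi_\omega(\omega')|\le2\cdot2^{-n}\lambda_n$ by Lemma 5.1(a).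
* At $\omega'=(h,i',c')\in\Omega_{n-1}$ ($n\ge1$) only the $t$-parts of the $e_k^n$ with $k=(k',i')$ contribute: $|\psi_\omega(\omega')|=2^{-n}\big|\sum_{k'\in J_{n-1}}s^n_{(k',i')}(\omega)t^n_{(k',i')}(\omega')\big|\le2^{-n}\lambda_{n-1}$ by Lemma 5.1(b).

As $w_m(v)|\Omega_m|\le4$, $\|\Phi_\omega\|\le12^{1/p}\cdot2\cdot2^{-n}\lambda_n\le C\sqrt{n+1}\,2^{-n/2}$. Since $|\Omega_n|=2^{n+2}$, (7.1) bounds the sum by $C\sum_n\sqrt{n+1}\,2^{(\sigma-1/2)n}<\infty$. $\square$

**Step 3: condition (A).** For $n\ge1$ let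
$$E_n=\operatorname{span}\{v^r\otimes e_k^m:0\le r,m\le n,\ k\in J_m\}\subset B .$$
These are increasing and finite-dimensional. By Weierstrass' theorem and $\|\varphi\otimes e\|\le\|\varphi\|_\infty\|1\otimes e\|$, their union is dense in $B$. Put
$$\Theta_1=a^0\otimes h^0+\theta_0,\qquad\Theta_m=\theta_{m-1}\ (m\ge2),$$
with $\theta_n$ represented by its definition as a sum over $\Omega_n$. Since $h^0\in E_1$ and $\Phi_\omega\in E_{m+1}$ for $\omega\in\Omega_m$, the vectors of $\Theta_m$ lie in $E_m$. The cost is finite by Lemma 7.1. By (7.4), $\sum_{m\le n}\Theta_m|_B=\beta_0+\sum_{m<n}(\beta_{m+1}-\beta_m)=\beta_n$, so the notation $\beta_n$ agrees with Proposition 4.1. Finally, $\operatorname{tr}(\Theta_1|_B)=\operatorname{tr}\beta_1=1$ and $\operatorname{tr}(\Theta_m|_B)=\operatorname{tr}\beta_m-\operatorname{tr}\beta_{m-1}=0$ for $m\ge2$. So (A) holds.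

**Step 4: the functional $V$ and the operator $\Lambda$.** In Proposition 4.1, $V$ is now
$$V(T)=a^0(Th^0)+\sum_{n\ge0}2^{-n-2}\sum_{\omega\in\Omega_n}\delta_\omega(T\Phi_\omega),\qquad|V(T)|\le C\|T\| .$$
Let $\Lambda:L\to B$, $\Lambda f=a^0(f)h^0+\sum_n2^{-n-2}\sum_{\omega\in\Omega_n}\delta_\omega(f)\Phi_\omega=a^0(f)h^0+\sum_n\theta_n(f)$. It is bounded by Lemma 7.1, and for $y\in B^*$, $f\in L$,
$$V(y\otimes f)=y(\Lambda f). \tag{7.5}$$
Moreover $\Lambda=0$ on $B$. There the $N$-th partial sum is $\beta_0+\sum_{m<N}\theta_m|_B=\beta_N$, and by (7.2) $\beta_N(\psi\otimes e_l^m)=0$ for $N>m$. So $\Lambda$ vanishes on a set spanning a dense subspace of $B$.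

## 8. Leaving $B$: the spaces $W_n$ and conditions (B), (C)

Inside $B$ the two parts $s_k^n$ and $t_k^n$ are tied together. We now untie them. For $n\ge1$ let
$$W_n=\operatorname{span}\{1\otimes s_k^n,\ 1\otimes t_k^n:k\in J_n\}\subset L,\qquad h_k^n=1\otimes s_k^n+1\otimes t_k^n\in W_n .$$

**Lemma 8.1 (condition (B)).** For $n\ge1$ one can write $\beta_n=\sum_ry_{n,r}\otimes f_{n,r}$, a finite sum with $y_{n,r}\in B^*$, $f_{n,r}\in W_n$, such that $\sum_r\|y_{n,r}\|\|f_{n,r}\|\le c_n$ and $\sum_nc_n<\infty$.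

*Proof.* The trick is to read the coefficient of the part on $\Omega_n$ at level $\Omega_{n-1}$, and conversely. In $\beta_n=2^{-n}\sum_ky_k^n\otimes(1\otimes s_k^n)+2^{-n}\sum_ky_k^n\otimes(1\otimes t_k^n)$ use $y_k^n=b_k^n|_B$ in the first sum and $y_k^n=a_k^n|_B$ in the second. Inserting the definitions of $b$ and $a$,
$$\beta_n=2^{-n}\sum_{i\in I}\sum_{\omega\in\Omega_{n-1}^i}\delta_\omega\otimes f_\omega+2^{-n-2}\sum_{\omega\in\Omega_n}\delta_\omega\otimes f'_\omega,$$
with functionals restricted to $B$ and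
$$f_\omega=2^{-n}\sum_{k\in J_{n-1}}t^n_{(k,i)}(\omega)\,1\otimes s^n_{(k,i)},\qquad f'_\omega=2^{-n}\sum_{k\in J_n}s_k^n(\omega)\,1\otimes t_k^n .$$
The function $f_\omega$ is supported on $\Omega_n$ and, by Lemma 5.1(b), bounded by $2^{-n}\lambda_{n-1}$. The function $f'_\omega$ is supported on $\Omega_{n-1}$. At $\omega'\in\Omega_{n-1}^{i'}$ only $k=(k',i')$ contribute, so it too is bounded by $2^{-n}\lambda_{n-1}$ by Lemma 5.1(b). Hence both norms are at most $4^{1/p}2^{-n}\lambda_{n-1}$. Since $|\Omega_{n-1}|=2\cdot2^n$ and $|\Omega_n|=2^{n+2}$, (7.1) gives total cost at most $(2\cdot2^{\sigma(n-1)}+2^{\sigma n})4^{1/p}2^{-n}\lambda_{n-1}\le C\sqrt n\,2^{(\sigma-1/2)n}=:c_n$. $\square$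

**What $V$ does on operators into $W_n$.** Let $n\ge1$ and $l\in J_n$. The functional $a^0$ reads on $\Omega_0$ and $\theta_m$ reads on $\Omega_m$. The function $1\otimes s_l^n$ is supported on $\Omega_n$, so (7.4) and (5.1) give $\Lambda(1\otimes s_l^n)=\theta_n(1\otimes s_l^n)$, in which the $b^{n+1}$-terms vanish. The function $1\otimes t_l^n$ is supported on $\Omega_{n-1}$, so $\Lambda(1\otimes t_l^n)=\theta_{n-1}(1\otimes t_l^n)$, in which the $a^{n-1}$-terms vanish; for $n=1$ also $a^0(1\otimes t_l^1)=0$ by (5.1). Thus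
$$\Lambda(1\otimes s_l^n)=-2^{-n}h_l^n,\qquad\Lambda(1\otimes t_l^n)=2^{-n}h_l^n. \tag{8.1}$$
So $V$ does not kill finite-rank operators into $W_n$. For $T=\sum_ky_k^n\otimes(1\otimes t_k^n)$, (7.5) gives $V(T)=2^{-n}\sum_ky_k^n(h_k^n)=1$. A correction is necessary, and (8.1) says which: we need functionals $\zeta_k$ that vanish on $B$ and take the values $-\delta_{kl}$ on $1\otimes s_l^n$ and $\delta_{kl}$ on $1\otimes t_l^n$. The difference $b_k^{n,\varphi}-a_k^{n,\varphi}$ of the two readings does this for every $\varphi$ with $\int\varphi=1$. The choice of $\varphi$ matters for the norm.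

The choice $\varphi=1$ is bad. On $f=1_{[1/2,1]}\otimes s_k^n$ we have $a_k^{n,1}(f)=\frac12$, $b_k^{n,1}(f)=0$ and $\|f\|^p=\int_{1/2}^14\kappa^{-nv}dv\le4\kappa^{-n/2}$. So $\|b_k^{n,1}-a_k^{n,1}\|\ge\frac124^{-1/p}\kappa^{n/(2p)}$ grows exponentially. Meanwhile $\|h_k^n\|^p\ge\int_0^{1/n}4\kappa^{-nv}dv\ge4/(\kappa n)$ decays only polynomially, so $\|\zeta_k\|\|h_k^n\|$ is unbounded. We should read only where the weight $\kappa^{-nv}$ is still of order $1$, that is, on $[0,\frac1{n+1}]$.

**Lemma 8.2 (condition (C)).** There is $C$ such that for each $n\ge1$ there is a linear functional $V_n$ on $\mathcal L(B,L)$ with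

1. $|V_n(T)|\le C\|T\|$;
2. $V_n(T)=V(T)$ if $T(B)\subset B$;
3. $V_n(T)=0$ if $T$ has finite rank and $T(B)\subset B+W_n$.

*Proof.*

**Step 1: the correcting functionals.** Let $\varphi=(n+1)1_{[0,1/(n+1)]}$, so $\int\varphi=1$, and $\zeta_k=b_k^{n,\varphi}-a_k^{n,\varphi}\in L^*$ for $k\in J_n$. By (7.3), $\zeta_k=0$ on $B$. Since $a$ reads on $\Omega_n$ and $b$ on $\Omega_{n-1}$, (5.1) gives
$$\zeta_k(1\otimes s_l^n)=-\delta_{kl},\qquad\zeta_k(1\otimes t_l^n)=\delta_{kl}. \tag{8.2}$$

**Step 2: $\|\zeta_k\|\|h_k^n\|\le C$.** For $f\in L$ put $A(v)=2^{-n-2}\sum_{\omega\in\Omega_n}|f(v,\omega)|^p$, an average over $\Omega_n$. By the power mean inequality and Hölder,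
$$|a_k^{n,\varphi}(f)|\le\int\varphi A^{1/p}\le\|\varphi\|_{p'}\Big(\int_0^{1/(n+1)}A\Big)^{1/p},\qquad\|f\|^p\ge\int_0^14\kappa^{-nv}A\,dv\ge4\kappa^{-1}\int_0^{1/(n+1)}A,$$
because $\kappa^{-nv}\ge\kappa^{-1}$ for $v\le\frac1{n+1}$. Since $\|\varphi\|_{p'}=(n+1)\cdot(n+1)^{-1/p'}=(n+1)^{1/p}$, we get $\|a_k^{n,\varphi}\|\le C(n+1)^{1/p}$. For $b_k^{n,\varphi}$ with $k=(k',i)$ use the average $A=2^{-n}\sum_{\Omega_{n-1}^i}|f|^p$ (recall $|\Omega^i_{n-1}|=2^n$) and $\|f\|^p\ge\int2\kappa^{-(n-1)v}A\,dv\ge2\kappa^{-1}\int_0^{1/(n+1)}A$. Again $\|b_k^{n,\varphi}\|\le C(n+1)^{1/p}$. So $\|\zeta_k\|\le C(n+1)^{1/p}$. On the other hand, $|e_k^n|=1$ on $\Omega_n$ and on $\Omega_{n-1}^i$ and is zero elsewhere, so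
$$\|h_k^n\|^p=\int_0^1\big(4\kappa^{-nv}+2\kappa^{-(n-1)v}\big)dv\le6\int_0^1\kappa^{-(n-1)v}dv\le\frac C{n+1}.$$
(The last integral is at most $1$, and at most $((n-1)\ln\kappa)^{-1}$ for $n\ge2$.) Multiplying gives the claim.

**Step 3: $V_n$ and its properties.** Put
$$V_n(T)=V(T)-2^{-n}\sum_{k\in J_n}\zeta_k(Th_k^n).$$
There are $2^n$ terms, each at most $C\|T\|$ by Step 2, so property 1 holds. If $T(B)\subset B$, all $\zeta_k(Th_k^n)$ vanish, and property 2 holds. For property 3, $T$ is a finite sum of operators $y\otimes f$ with $y\in B^*$ and $f\in B+W_n$. By (7.5),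
$$V_n(y\otimes f)=y\Big(\Lambda f-2^{-n}\sum_k\zeta_k(f)h_k^n\Big).$$
The vector in parentheses depends linearly on $f$. For $f\in B$ both of its terms are $0$. For $f=1\otimes s_l^n$ both are $-2^{-n}h_l^n$, and for $f=1\otimes t_l^n$ both are $2^{-n}h_l^n$, by (8.1) and (8.2). So it vanishes on $B+W_n$. $\square$

## 9. Proof of Theorem 2.2

Take $L$ and $B$ from Section 6, $E_n$ from Section 7, $W_n$ from Section 8, and $F_n=E_n+W_n$. Let $X$ be the space of Section 3 for these data.

Assertion 1 is Lemma 6.1. By Proposition 3.1, $X$ is a separable Banach space, $\ker q=c_0(F_n)$, $X/c_0(F_n)\cong B$ isometrically, and $X^*=(\bigoplus F_n^*)_{\ell_1}\oplus_1B^*$ isometrically. Since $B^*$ has the metric compact AP, so has $X^*$, and $X^*$ is separable. This is assertion 2.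

For assertion 3 we check the hypotheses of Proposition 4.1. Condition (A) is Step 3 of Section 7. Condition (B) is Lemma 8.1, where $W_n\subset F_n$. Condition (C) is Lemma 8.2. Hence $X$ fails the compact AP, and the compact AP does not pass from $X^*$ to $X$. $\blacksquare$

## 10. The dual sequence splits, yet the compact AP is lost

The hypothesis "$X^*$ has the compact AP" cannot be rescued by asking for the metric compact AP of $X^*$, nor by separability of $X^*$, nor by requiring $X^*$ to be an $\ell_1$-sum of finite-dimensional spaces with a reflexive space. Here the reflexive summand is even superreflexive: $B$ is a subspace of some $L_p(\mu)$ with $2<p<\infty$, and superreflexivity passes to the dual. Each $p\in(2,\infty)$ can occur.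

**Corollary 10.1.** The compact AP is not a three-space property, even when the dual sequence splits isometrically. In
$$0\to c_0(F_n)\to X\to B\to0$$
the space $c_0(F_n)$ has the metric AP (its truncations are finite-rank contractions converging strongly to the identity), $B$ is reflexive with the metric compact AP, and $X^*=c_0(F_n)^*\oplus_1B^*$ isometrically. Yet $X$ fails the compact AP.

*Proof.* All of this is contained in Theorem 2.2, together with $c_0(F_n)^*=\ell_1(F_n^*)$ and the reflexivity of $B$. $\square$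

Compare this with Proposition 2.1. If $I_{X^*}$ could be approximated in $\tau_c$ by adjoints of compact operators on $X$, then $X$ would have the compact AP. So the failure comes exactly from compact operators on $X^*$ that are not weak\*-continuous. In the finite-rank case the computation of Section 2 shows that such operators do no harm. For compact operators, by Theorem 2.2, they do.
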